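\title{A counterexample in type $E_8$ to a conjecture on symmetrized shifts of invariants}

\begin{abstract}
Let $\mathfrak g$ be a simple complex Lie algebra and $\mu\in\mathfrak g^*$. The Feigin--Frenkel center of the affine Kac--Moody algebra $\widehat{\mathfrak g}$ has a commutative image $\mathcal A_\mu$ in the enveloping algebra $\mathrm U(\mathfrak g)$. Molev and Yakimova conjectured that, for a suitable choice of free generators of $\mathrm S(\mathfrak g)^{\mathfrak g}$, the algebra $\mathcal A_\mu$ is generated by the symmetrized $\mu$-shifts of these generators. We show that this fails for $\mathfrak g$ of type $E_8$ and every regular semisimple $\mu$: the only invariants all of whose symmetrized shifts lie in $\mathcal A_\mu$ are the linear combinations of $1$, $q$ and $q^2$, where $q$ is the quadratic invariant. The proof computes the commutators of symmetrized shifts with the quadratic elements of $\mathcal A_\mu$ and turns their vanishing into an eigenvalue equation for the operator $q\Delta$, which has no solution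 in degree greater than four.
\end{abstract}

\section{Introduction}

\subsection{The conjecture}

Let $\mathfrak g$ be a simple Lie algebra over $\mathbb C$ of rank $n$, let $\mathrm S(\mathfrak g)$ be its symmetric algebra, $\mathrm U(\mathfrak g)$ its universal enveloping algebra and $\mathrm Z(\mathfrak g)$ the center of $\mathrm U(\mathfrak g)$. The adjoint action extends to an action $P\mapsto Y\cdot P$ of $\mathfrak g$ on $\mathrm S(\mathfrak g)$ by derivations, and the algebra of invariants
$$\mathrm S(\mathfrak g)^{\mathfrak g}=\{P\in\mathrm S(\mathfrak g)\mid Y\cdot P=0\text{ for all }Y\in\mathfrak g\}$$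
is a polynomial algebra in $n$ algebraically independent generators. Three constructions enter the conjecture.

\emph{Shifts.} Fix $\mu\in\mathfrak g^*$ and a basis $X_1,\dots,X_N$ of $\mathfrak g$. Regard $P\in\mathrm S(\mathfrak g)$ of degree $d$ as a polynomial in $X_1,\dots,X_N$ and expand in a formal variable $s$:
$$P\big(X_1+s\mu(X_1),\dots,X_N+s\mu(X_N)\big)=P_{(0)}+P_{(1)}s+\dots+P_{(d)}s^d,\qquad P_{(i)}\in\mathrm S(\mathfrak g).$$
The elements $P_{(i)}$ are the \emph{$\mu$-shifts} of $P$.

\emph{Symmetrization.} The map $\omega\colon\mathrm S(\mathfrak g)\to\mathrm U(\mathfrak g)$,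
$$\omega(Y_1\cdots Y_k)=\frac1{k!}\sum_{\sigma\in\mathfrak S_k}Y_{\sigma(1)}\cdots Y_{\sigma(k)}\qquad(Y_1,\dots,Y_k\in\mathfrak g),$$
is an isomorphism of $\mathfrak g$-modules: $[Y,\omega(P)]=\omega(Y\cdot P)$. It maps $\mathrm S(\mathfrak g)^{\mathfrak g}$ bijectively onto $\mathrm Z(\mathfrak g)$, and the elements of degree $\le k$ onto the $k$-th term $\mathrm U_{\le k}$ of the standard filtration of $\mathrm U(\mathfrak g)$.

\emph{The algebra $\mathcal A_\mu$.} Let $(x,y)=\operatorname{tr}(\operatorname{ad}x\operatorname{ad}y)$ be the Killing form and let $\widehat{\mathfrak g}=\mathfrak g[t,t^{-1}]\oplus\mathbb CK$ be the affine Kac--Moody algebra, with $K$ central and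
$$[Xt^r,Yt^{r'}]=[X,Y]t^{r+r'}+r\,\delta_{r,-r'}(X,Y)K .$$
The vacuum module at the critical level, $V_{\mathrm{crit}}(\mathfrak g)$, is the quotient of $\mathrm U(\widehat{\mathfrak g})$ by the left ideal generated by $\mathfrak g[t]$ and $K+\frac12$. By the Poincar\'e--Birkhoff--Witt theorem it is identified, as a vector space, with $\mathrm U(t^{-1}\mathfrak g[t^{-1}])$. The Feigin--Frenkel center
$$\mathfrak z(\widehat{\mathfrak g})=\{v\in V_{\mathrm{crit}}(\mathfrak g)\mid\mathfrak g[t]\,v=0\}$$
is a commutative subalgebra of $\mathrm U(t^{-1}\mathfrak g[t^{-1}])$. For a nonzero $z\in\mathbb C$ the assignment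
$$\rho_z\colon Xt^r\mapsto Xz^r+\delta_{r,-1}\,\mu(X)\qquad(X\in\mathfrak g,\ r<0)$$
defines a homomorphism $\mathrm U(t^{-1}\mathfrak g[t^{-1}])\to\mathrm U(\mathfrak g)$; the scalar term is compatible with brackets because every bracket in $t^{-1}\mathfrak g[t^{-1}]$ lies in $t^{-2}\mathfrak g[t^{-1}]$. We fix $z$ and put $\mathcal A_\mu=\rho_z(\mathfrak z(\widehat{\mathfrak g}))$, a commutative subalgebra of $\mathrm U(\mathfrak g)$.

\medskip
\noindent\textbf{Conjecture} (A.~Molev and O.~Yakimova, 2017; see \cite{talk})\textbf{.} \emph{There exist free generators $H_1,\dots,H_n$ of the algebra $\mathrm S(\mathfrak g)^{\mathfrak g}$ such that for any $\mu\in\mathfrak g^*$ the $\omega$-images of their $\mu$-shifts generate the algebra $\mathcal A_\mu$.}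
\medskip

\subsection{Why one would expect it}

From now on we identify $\mathfrak g^*$ with $\mathfrak g$ and $\mathrm S(\mathfrak g)$ with the algebra $\mathbb C[\mathfrak g]$ of polynomial functions by $X\mapsto(X,\cdot)$. Then $\sum_iP_{(i)}s^i$ is the function $x\mapsto P(x+s\mu)$. Let $q(x)=|x|^2=(x,x)$ be the quadratic invariant and $\mathcal C=\omega(q)$ the Casimir element.

The commutator in $\mathrm U(\mathfrak g)$ induces on $\mathrm S(\mathfrak g)$ the Poisson bracket $\{f,g\}(x)=(x,[\nabla f(x),\nabla g(x)])$, and the shifts of invariants Poisson-commute. Indeed, let $P(x)=H(x+s\mu)$ and $P'(x)=H'(x+s'\mu)$ with $H,H'$ invariant. The gradient of an invariant at a point commutes with that point, so $[\nabla P(x),\nabla P'(x)]$ is orthogonal to $x+s\mu$ and to $x+s'\mu$, hence to $x$ if $s\neq s'$; and $\{P,P'\}$ is a polynomial in $s,s'$. Thus the symmetrized shifts commute to leading order. On the other hand, $\mathcal A_\mu$ is commutative and contains, for every nonconstant shift of a homogeneous generator, an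 element equal to the symmetrized shift plus terms of lower filtration degree (Proposition~\ref{prop:symbols}). The Conjecture says that these lower terms can be disposed of by a good choice of generators.

The simplest cases agree with it. Let $\mu=0$. Then $\rho_z$ is $\mathfrak g$-equivariant and $\mathfrak z(\widehat{\mathfrak g})$ consists of $\mathfrak g$-invariants, so $\mathcal A_0\subset\mathrm Z(\mathfrak g)$. For homogeneous generators $p_1,\dots,p_n$ of $\mathrm S(\mathfrak g)^{\mathfrak g}$, any central elements with leading terms $p_1,\dots,p_n$ generate $\mathrm Z(\mathfrak g)$, by induction on the filtration degree. Hence $\mathcal A_0=\mathrm Z(\mathfrak g)$ is generated by the $\omega(p_i)$, whatever the choice of the $p_i$. For arbitrary $\mu$ and an orthonormal basis $X_i$, the quadratic Segal--Sugawara vector $\sum_i(X_it^{-1})^2\in\mathfrak z(\widehat{\mathfrak g})$ is mapped by $\rho_z$ to $z^{-2}\mathcal C+2z^{-1}\mu+|\mu|^2$, whose coefficients are exactly the symmetrized shifts of $q$, with no lower terms.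

A choice of generators is really needed: when $n\ge2$ and $\mu$ is regular semisimple, the symmetrized shifts of $q^m$ do not all lie in $\mathcal A_\mu$ for $m\geq3$ (Example~\ref{ex:powers}). The invariants whose symmetrized shifts lie in $\mathcal A_\mu$ form a linear subspace. In type $E_8$, where the basic invariants have degrees $2,8,12,14,18,20,24,30$, a homogeneous generator of degree $8$ is determined up to scaling and adding $cq^4$, so at most one value of $c$ can serve. The question is whether one does.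

\subsection{Results}

Recall that $\mu\in\mathfrak g$ is \emph{regular semisimple} if its centralizer $\mathfrak h$ is a Cartan subalgebra; then $\alpha(\mu)\ne0$ for every $\alpha$ in the root system $\Phi$ of $(\mathfrak g,\mathfrak h)$.

\begin{theorem}\label{thm:main}
Let $\mathfrak g$ be of type $E_8$ and let $\mu$ be regular semisimple. Then
$$\{H\in\mathrm S(\mathfrak g)^{\mathfrak g}\mid\omega(H_{(i)})\in\mathcal A_\mu\text{ for all }i\}=\langle1,q,q^2\rangle_{\mathbb C}.$$
In particular there are no free generators $H_1,\dots,H_8$ of $\mathrm S(\mathfrak g)^{\mathfrak g}$, homogeneous or not, as in the Conjecture.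
\end{theorem}

So the Conjecture is false. The obstruction is already seen by quadratic elements. Choose root vectors $e_\alpha$ with $(e_\alpha,e_{-\alpha})=1$ and for $v\in\mathfrak h$ put
$$Q_v=\sum_{\alpha\in\Phi}\frac{\alpha(v)}{\alpha(\mu)}\,e_\alpha e_{-\alpha}\in\mathrm U(\mathfrak g).$$
These elements lie in $\mathcal A_\mu$ (Proposition~\ref{prop:low}), and the core of the paper is the following statement, in which $\widehat{\mathfrak g}$ does not appear.

\begin{theorem}\label{thm:Q}
Let $\mathfrak g$ be of type $E_8$, let $\mu$ be regular semisimple and $H\in\mathrm S(\mathfrak g)^{\mathfrak g}$. If all $\omega(H_{(i)})$ commute with all $Q_v$ $(v\in\mathfrak h)$, then $H\in\langle1,q,q^2\rangle_{\mathbb C}$.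
\end{theorem}

The failure cannot be repaired by taking more invariants, by changing $\omega$ by an invariant differential operator, or by asking only for commutativity.

\begin{theorem}\label{thm:more}
Let $\mathfrak g$ be of type $E_8$ and let $\mu$ be regular semisimple.
\begin{enumerate}
\item For no subset $\mathcal F\subset\mathrm S(\mathfrak g)^{\mathfrak g}$ do the $\omega$-images of the $\mu$-shifts of the elements of $\mathcal F$ generate $\mathcal A_\mu$. The same holds with $\omega$ replaced by $\omega\circ\mathcal D$, where $\mathcal D$ is any $\mathfrak g$-invariant constant-coefficient differential operator on $\mathfrak g^*$, possibly of infinite order (for example, with $\omega$ replaced by the Duflo map).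
\item If $H_1,\dots,H_8$ are homogeneous free generators of $\mathrm S(\mathfrak g)^{\mathfrak g}$, then the $\omega$-images of their $\mu$-shifts do not pairwise commute.
\end{enumerate}
\end{theorem}

\subsection{The method}

Sections~\ref{sec:prelim}--\ref{sec:comm} concern an arbitrary simple $\mathfrak g$. After locating $\mathfrak h$ and the $Q_v$ inside $\mathcal A_\mu$, we compute the commutator of $Q_v$ with $\omega(H(x+s\mu))$ exactly. Its leading term is governed by a skew operator $T_H(y)$ on $\mathfrak g$, built from the third derivatives of the top component of $H$ at $y\in\mathfrak g$. The algebra $E_8$ then enters through two properties (Section~\ref{sec:E8}). The kernel of the bracket $\Lambda^2\mathfrak g\to\mathfrak g$ is irreducible, and this upgrades the vanishing of the commutators to the condition $T_H(y)\in\operatorname{ad}\mathfrak g$ (Section~\ref{sec:first}). The only invariants of degrees $4$ and $6$ are multiples of $q^2$ and $q^3$, and this lets us evaluate $\operatorname{tr}\big((\operatorname{ad}y)^3T_H(y)\big)$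 in two ways, with and without that condition (Sections~\ref{sec:first} and~\ref{sec:second}). Comparing the two values shows that $H$ is an eigenvector of $q\Delta$ with an eigenvalue that is too large when $\deg H>4$ (Section~\ref{sec:proofs}).

\section{Notation, invariance identities and the operator $\Psi$}\label{sec:prelim}

In this section $\mathfrak g$ is any simple Lie algebra, $N=\dim\mathfrak g$ and $G$ is the adjoint group. From now on $X_1,\dots,X_N$ is an orthonormal basis for the Killing form, and repeated indices are summed. We write $\partial_i$ for the derivative in the direction $X_i$, $\Delta=\partial_i\partial_i$, $\nabla f=(\partial_if)X_i$, and $D^kf(y)(a_1,\dots,a_k)$ for the $k$-th derivative at $y$ in the directions $a_1,\dots,a_k$. For $a\in\mathfrak g$ we put $\hat a=\operatorname{ad}a$, so that $[\hat a,\hat b]=\operatorname{ad}[a,b]$ and $\operatorname{tr}(\hat a\hat b)=(a,b)$. Invariance of the Killing form says that the trilinear form $(a,[b,c])$ is alternating; equivalently, each $\hat a$ is skew.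 Since transposition preserves traces,
\begin{equation}\label{eq:reverse}
\operatorname{tr}(\hat a_1\hat a_2\cdots\hat a_r)=(-1)^r\operatorname{tr}(\hat a_r\cdots\hat a_2\hat a_1).
\end{equation}
For $r=3$ this gives $\operatorname{tr}(\hat a\hat b\hat c)=-\operatorname{tr}(\hat b\hat a\hat c)$, hence
\begin{equation}\label{eq:cubic}
\operatorname{tr}(\hat a\hat b\hat c)=\tfrac12\operatorname{tr}([\hat a,\hat b]\hat c)=\tfrac12([a,b],c).
\end{equation}

\subsection{Invariance identities}

In terms of functions the action of $\mathfrak g$ on $\mathrm S(\mathfrak g)$ is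
\begin{equation}\label{eq:action}
(Y\cdot P)(x)=DP(x)([x,Y])=\big(Y,[\nabla P(x),x]\big),
\end{equation}
since both sides are derivations in $P$ and $([Y,X],x)=(X,[x,Y])$ for $P=X$. Hence an invariant $H$ satisfies $DH(y)([c,y])=0$ for all $c,y$, that is, $[\nabla H(y),y]=0$. Differentiating this identity with respect to $y$ in the direction $a$, and then in the direction $b$, we get
\begin{align}
D^2H(y)([c,y],a)&=-DH(y)([c,a]),\label{eq:inv2}\\
D^3H(y)([c,y],a,b)&=-D^2H(y)([c,a],b)-D^2H(y)(a,[c,b]).\label{eq:inv3}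
\end{align}
These identities lower the order of a derivative whenever one of its arguments is tangent to the orbit of $y$. They are the way in which invariance of $H$ enters the computations.

\subsection{The operator $\Psi$}

Identify $\mathfrak g\otimes\mathfrak g$ with $\operatorname{End}\mathfrak g$ by letting $a\otimes b$ act as $u\mapsto a\,(b,u)$; then $\operatorname{tr}((a\otimes b)M)=(b,Ma)$ and $X_i\otimes X_i=\mathrm{Id}$. Sums over a basis in which the two copies of $\hat X_m$ are separated will be handled by the $G$-equivariant map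
$$\Psi\colon\operatorname{End}\mathfrak g\to\operatorname{End}\mathfrak g,\qquad\Psi(M)=\hat X_mM\hat X_m .$$

\begin{lemma}\label{lem:psi}
For $a,b,c,y\in\mathfrak g$ and $M,M'\in\operatorname{End}\mathfrak g$:
\begin{enumerate}
\item[(a)] $\Psi(\mathrm{Id})=\hat X_m\hat X_m=\mathrm{Id}$ and $\Psi(\hat c)=\frac12\hat c$;
\item[(b)] $\operatorname{tr}(\Psi(M)M')=\operatorname{tr}(M\Psi(M'))$;
\item[(c)] $\Psi(a\otimes b)=-[X_m,a]\otimes[X_m,b]$ and $\Psi(y\otimes y)=\hat y^2$.
\end{enumerate}
\end{lemma}

\begin{proof}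
(a) The operator $\hat X_m\hat X_m$ is the action of $\mathcal C$ on the irreducible module $\mathfrak g$, so it is a scalar, and its trace is $(X_m,X_m)=N$. Applying $\operatorname{ad}$ to $[X_m,[X_m,c]]=c$ gives $\hat X_m\hat X_m\hat c-2\hat X_m\hat c\hat X_m+\hat c\hat X_m\hat X_m=\hat c$, that is, $2\hat c-2\Psi(\hat c)=\hat c$. Part (b) is cyclicity of the trace. (c) We have $\hat X_m(a\otimes b)\hat X_mu=[X_m,a](b,[X_m,u])=-[X_m,a]([X_m,b],u)$. For $a=b=y$ this equals $-[X_m,y](X_m,[y,u])=-[[y,u],y]=\hat y^2u$.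
\end{proof}

\section{Linear and quadratic elements of $\mathcal A_\mu$}\label{sec:low}

Here $\mathfrak g$ is again any simple Lie algebra, and $p_1,\dots,p_n$ are homogeneous free generators of $\mathrm S(\mathfrak g)^{\mathfrak g}$ of degrees $d_1,\dots,d_n$; all $d_i\ge2$ because $\mathfrak g$ has trivial center. The algebra $\mathcal A_\mu$ is not given by explicit generators, so we look for elements of it that can be written down exactly. In filtration degrees $1$ and $2$ the unknown lower terms are easy to control. We use two standard theorems.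

\begin{itemize}
\item[(FF)] \emph{Feigin--Frenkel theorem (existence of a complete set of Segal--Sugawara vectors).} There are $S_1,\dots,S_n\in\mathfrak z(\widehat{\mathfrak g})$ such that the symbol of $S_i$ in $\mathrm S(t^{-1}\mathfrak g[t^{-1}])$, for the standard filtration of $\mathrm U(t^{-1}\mathfrak g[t^{-1}])$, is the image of $p_i$ under $X\mapsto Xt^{-1}$.
\item[(Ch)] \emph{Chevalley restriction theorem.} The restrictions of $p_1,\dots,p_n$ to a Cartan subalgebra $\mathfrak h$ freely generate the algebra $\mathbb C[\mathfrak h]^W$ of Weyl group invariants, and their Jacobian is a nonzero multiple of the product of the positive roots.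
\end{itemize}
Theorem (FF) is used only in Proposition~\ref{prop:symbols}; Theorems~\ref{thm:Q} and~\ref{thm:more}(2) do not depend on it.

\begin{proposition}\label{prop:symbols}
Let $\mu\in\mathfrak g$ be arbitrary. For $1\le j\le d_i$ the algebra $\mathcal A_\mu$ contains an element of $\omega\big((p_i)_{(d_i-j)}\big)+\mathrm U_{\le j-1}$.
\end{proposition}

\begin{proof}
The element $\rho_z(S_i)$ mixes all shifts of $p_i$. To separate them we let the evaluation point vary and show first that for $S\in\mathfrak z(\widehat{\mathfrak g})$ all coefficients of the Laurent polynomial $u\mapsto\rho_u(S)$ lie in $\mathcal A_\mu$.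

Let $\tau=-d/dt$, extended to $\widehat{\mathfrak g}$ by $\tau K=0$. It is a derivation of $\widehat{\mathfrak g}$ that preserves $\mathfrak g[t]$, so it induces an operator $\tau$ on $V_{\mathrm{crit}}(\mathfrak g)$, namely the derivation of $\mathrm U(t^{-1}\mathfrak g[t^{-1}])$ with $\tau(Xt^r)=-rXt^{r-1}$. If $\mathfrak g[t]S=0$ and $Y\in\mathfrak g[t]$, then $Y\tau S=\tau(YS)-(\tau Y)S=0$; thus $\tau$ preserves $\mathfrak z(\widehat{\mathfrak g})$. Since $r-1\le-2$, we have $\rho_u(\tau(Xt^r))=-rXu^{r-1}=-\frac d{du}\rho_u(Xt^r)$, and by the Leibniz rule $\rho_u\circ\tau=-\frac d{du}\rho_u$ on the whole algebra. So all derivatives of $\rho_u(S)$ at $u=z$ lie in $\mathcal A_\mu$. If $\ell$ is a linear functional on $\mathrm U(\mathfrak g)$ vanishing on $\mathcal A_\mu$, then the scalar Laurent polynomial $\ell(\rho_u(S))$ vanishes to infinite order at $z$, hence is zero. Therefore every such $\ell$ kills every coefficient of $\rho_u(S)$, which proves the assertion.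

Next, grade $\widehat{\mathfrak g}$ and $V_{\mathrm{crit}}(\mathfrak g)$ by giving $Xt^r$ the weight $-r$. As $\mathfrak g[t]$ is spanned by homogeneous elements, $\mathfrak z(\widehat{\mathfrak g})$ is a graded subspace. The symbol of $S_i$ has weight $d_i$, so we may replace $S_i$ by its component of weight $d_i$. Then $S_i=S_i'+S_i''$, where $S_i'$ is the symmetrization of $p_i(Xt^{-1})$ and $S_i''$ is a combination of products $Y_1t^{r_1}\cdots Y_mt^{r_m}$ with $m<d_i=\sum_a(-r_a)$.

The map $\rho_u$ sends $(Yt^{-1})^k$ to $(u^{-1}Y+\mu(Y))^k$, and powers of linear forms span $\mathrm S(\mathfrak g)$, so $\rho_u(S_i')$ is the $\omega$-image of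
$$p_i(u^{-1}x+\mu)=u^{-d_i}p_i(x+u\mu)=\sum_ju^{-j}(p_i)_{(d_i-j)} .$$
When $\rho_u$ is applied to a product occurring in $S_i''$ and the result is expanded, some factors with $r_a=-1$ are replaced by scalars. If $m'$ factors remain, we get an element of $\mathrm U_{\le m'}$ times $u^{-w}$, where $w$ is the sum of $-r_a$ over the remaining factors. Because $m<\sum_a(-r_a)$, some factor has $-r_a\ge2$; it always remains, so $m'<w$. Hence the coefficient of $u^{-j}$ in $\rho_u(S_i'')$ lies in $\mathrm U_{\le j-1}$, and the coefficient of $u^{-j}$ in $\rho_u(S_i)$ is the required element.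
\end{proof}

From now on $\mu$ is regular semisimple, with $\mathfrak h$, $\Phi$, $e_\alpha$ and $Q_v$ as in the introduction.

\begin{lemma}\label{lem:lowshifts}
\begin{enumerate}
\item[(a)] The shifts $(p_i)_{(d_i-1)}$, $1\le i\le n$, form a basis of $\mathfrak h$.
\item[(b)] For every $v\in\mathfrak h$ there is a linear combination $f_v$ of the shifts $(p_i)_{(d_i-2)}$ of the form
$$f_v=\frac12\sum_{\alpha\in\Phi}\frac{\alpha(v)}{\alpha(\mu)}\,e_\alpha e_{-\alpha}+s_v,\qquad s_v\in\mathrm S^2(\mathfrak h),$$
and $\omega(f_v)=\frac12Q_v+\omega(s_v)$ with $\omega(s_v)\in\mathrm U(\mathfrak h)$.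
\end{enumerate}
\end{lemma}

\begin{proof}
Let $p=p_i$, $d=d_i$. Taylor expansion of $p(x+s\mu)=s^dp(\mu+s^{-1}x)$ gives $p_{(d-j)}(x)=\frac1{j!}D^jp(\mu)(x,\dots,x)$.

(a) Thus $p_{(d-1)}$ is the vector $\nabla p(\mu)$. It commutes with $\mu$, so it lies in $\mathfrak h$, and it is the gradient of $p|_{\mathfrak h}$ at $\mu$ for the restricted Killing form. By (Ch) the Jacobian of the $p_i|_{\mathfrak h}$ does not vanish at $\mu$, since $\alpha(\mu)\ne0$ for all $\alpha$.

(b) Put $h=\nabla p(\mu)\in\mathfrak h$ and apply \eqref{eq:inv2} with $y=\mu$, $c=e_\alpha$. Since $[e_\alpha,\mu]=-\alpha(\mu)e_\alpha$ and $(h,[e_\alpha,a])=([h,e_\alpha],a)=\alpha(h)(e_\alpha,a)$, we obtain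
$$D^2p(\mu)(e_\alpha,a)=\frac{\alpha(h)}{\alpha(\mu)}(e_\alpha,a)\qquad(a\in\mathfrak g).$$
Write $x=x_0+\sum_\alpha(x,e_{-\alpha})e_\alpha$ with $x_0\in\mathfrak h$. As $e_\alpha$ is orthogonal to $\mathfrak h$ and to $e_\beta$ for $\beta\neq-\alpha$,
$$D^2p(\mu)(x,x)=D^2p(\mu)(x_0,x_0)+\sum_\alpha\frac{\alpha(h)}{\alpha(\mu)}(x,e_\alpha)(x,e_{-\alpha}),$$
and the first term belongs to $\mathrm S^2(\mathfrak h)$. So $p_{(d-2)}$ has the stated form with $v=h$, and by (a) linear combinations give every $v\in\mathfrak h$. Finally $\omega(e_\alpha e_{-\alpha})=\frac12(e_\alpha e_{-\alpha}+e_{-\alpha}e_\alpha)$ and the coefficient $\alpha(v)/\alpha(\mu)$ is unchanged under $\alpha\mapsto-\alpha$, so the sum over $\Phi$ symmetrizes to $\frac12Q_v$.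
\end{proof}

\begin{proposition}\label{prop:low}
The algebra $\mathcal A_\mu$ contains $\mathfrak h$, all $Q_v$ $(v\in\mathfrak h)$ and $\mathcal C$.
\end{proposition}

\begin{proof}
Proposition~\ref{prop:symbols} with $j=1$, Lemma~\ref{lem:lowshifts}(a) and $1\in\mathcal A_\mu$ give $\mathfrak h\subset\mathcal A_\mu$, so $\mathrm U(\mathfrak h)\subset\mathcal A_\mu$. With $j=2$ we find an element $\omega(f_v)+Y+c\in\mathcal A_\mu$ with $Y\in\mathfrak g$, $c\in\mathbb C$. It commutes with $\mathfrak h$ because $\mathcal A_\mu$ is commutative, and $\omega(f_v)$ commutes with $\mathfrak h$ because $f_v$ has weight zero. Hence $Y$ commutes with $\mathfrak h$, so $Y\in\mathfrak h$ and $\omega(f_v)\in\mathcal A_\mu$. By Lemma~\ref{lem:lowshifts}(b), $Q_v\in\mathcal A_\mu$. If $h_1,\dots,h_n$ is an orthonormal basis of $\mathfrak h$, then $\mathcal C=Q_\mu+\sum_ih_i^2\in\mathcal A_\mu$.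
\end{proof}

\section{The commutator with $Q_v$}\label{sec:comm}

The Lie algebra $\mathfrak g$ is still arbitrary. The commutator of a product $ab$ with $\omega(P)$ is $a[b,\omega(P)]+[a,\omega(P)]b$, and $\omega$ intertwines the inner commutators with the action on $\mathrm S(\mathfrak g)$. What remains is to express a product of $X\in\mathfrak g$ with $\omega(f)$ through $\omega$. The symmetry of $Q_v$ under $\alpha\mapsto-\alpha$ will produce only symmetric products, for which the formula contains only even orders. Define $\beta_k=B_{2k}/(2k)!$ ($B_{2k}$ the Bernoulli numbers), so that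
$$\frac\zeta2\coth\frac\zeta2=\sum_{k\ge0}\beta_k\zeta^{2k},\qquad\beta_0=1,\quad\beta_1=\frac1{12}.$$

\begin{lemma}\label{lem:jordan}
For $X\in\mathfrak g$ and $f\in\mathrm S(\mathfrak g)$,
$$\tfrac12\big(X\omega(f)+\omega(f)X\big)=\omega\Big(\sum_{k\ge0}\beta_k\,\big(\hat X_{i_1}\cdots\hat X_{i_{2k}}X\big)\,\partial_{i_1}\cdots\partial_{i_{2k}}f\Big).$$
\end{lemma}

\begin{proof}
Both sides are linear in $f$ and the powers $Y^r$ ($Y\in\mathfrak g$) span $\mathrm S(\mathfrak g)$, so it suffices to treat the generating series $f=e^Y$, read as a formal power series in a scaling parameter of $Y$; here $\omega(e^Y)=e^Y$. For $a\in\mathfrak g$ we have $\omega(aY^r)=\frac1{r+1}\sum_{i+j=r}Y^iaY^j$, and $\int_0^1\xi^i(1-\xi)^jd\xi=\frac{i!\,j!}{(i+j+1)!}$. Therefore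
$$\omega(ae^Y)=\int_0^1e^{\xi Y}a\,e^{(1-\xi)Y}d\xi=\Big(\frac{e^{\hat Y}-1}{\hat Y}\,a\Big)e^Y=e^Y\Big(\frac{1-e^{-\hat Y}}{\hat Y}\,a\Big),$$
where we used $e^{\xi Y}ae^{-\xi Y}=e^{\xi\hat Y}a$. Inverting the two series,
$$Xe^Y=\omega\Big(\Big(\frac{\hat Y}{e^{\hat Y}-1}X\Big)e^Y\Big),\qquad e^YX=\omega\Big(\Big(\frac{\hat Y}{1-e^{-\hat Y}}X\Big)e^Y\Big).$$
The average of $\frac\zeta{e^\zeta-1}$ and $\frac\zeta{1-e^{-\zeta}}$ is $\frac\zeta2\coth\frac\zeta2$. Since $\partial_ie^Y=(Y,X_i)e^Y$ and $(Y,X_i)\hat X_i=\hat Y$, the $k$-th term in the statement is $\beta_k(\hat Y^{2k}X)e^Y$.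
\end{proof}

For example, $X=\mu$ and $f=q$, with $\partial_i\partial_jq=2\delta_{ij}$ and Lemma~\ref{lem:psi}(a), give
\begin{equation}\label{eq:muq}
\mathcal C\mu=\omega(\mu q)+\tfrac16\mu .
\end{equation}

For $H\in\mathrm S(\mathfrak g)^{\mathfrak g}$, $r\geq1$ and $y\in\mathfrak g$ put
$$T^{(r)}_H(y)=\partial_{i_1}\cdots\partial_{i_r}H(y)\;\hat X_{i_1}\cdots\hat X_{i_r}\in\operatorname{End}\mathfrak g,\qquad T_H=T_H^{(3)} .$$
This operator does not depend on the orthonormal basis. As $H$ is $G$-invariant and $g\in G$ maps orthonormal bases to orthonormal bases, $T^{(r)}_H(gy)=g\,T^{(r)}_H(y)\,g^{-1}$. Transposition reverses the product with the sign $(-1)^r$ and the coefficients are symmetric, so $T^{(r)}_H(y)$ is skew for odd $r$.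

\begin{proposition}\label{prop:comm}
Let $H\in\mathrm S(\mathfrak g)^{\mathfrak g}$, $v\in\mathfrak h$, $s\in\mathbb C$ and $P(x)=H(x+s\mu)$. Then
$$[Q_v,\omega(P)]=2s\,\omega(\varphi),\qquad\varphi(x)=\sum_{k\ge1}\beta_k\big(v,T^{(2k+1)}_H(x+s\mu)\,x\big).$$
\end{proposition}

\begin{proof}
Let $c_\alpha=\alpha(v)/\alpha(\mu)=c_{-\alpha}$. Expanding $[e_\alpha e_{-\alpha},\omega(P)]=e_\alpha\omega(e_{-\alpha}\cdot P)+\omega(e_\alpha\cdot P)e_{-\alpha}$ and replacing $\alpha$ by $-\alpha$ in the second term, we get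
$$[Q_v,\omega(P)]=\sum_\alpha c_\alpha\big(e_\alpha\,\omega(e_{-\alpha}\cdot P)+\omega(e_{-\alpha}\cdot P)\,e_\alpha\big).$$
Put $y=x+s\mu$, so $\nabla P(x)=\nabla H(y)$ and $[\nabla H(y),x]=-s[\nabla H(y),\mu]$. By \eqref{eq:action},
$$(e_{-\alpha}\cdot P)(x)=-s\big(e_{-\alpha},[\nabla H(y),\mu]\big)=-s\big([\mu,e_{-\alpha}],\nabla H(y)\big)=s\,\alpha(\mu)\,DP(x)(e_{-\alpha}).$$
The factor $\alpha(\mu)$ cancels the denominator of $c_\alpha$. Applying $\hat v\otimes1$ to $X_j\otimes X_j=\sum_ih_i\otimes h_i+\sum_\alpha e_\alpha\otimes e_{-\alpha}$ gives $\sum_\alpha\alpha(v)\,e_\alpha\otimes e_{-\alpha}=[v,X_j]\otimes X_j$. Hence, by Lemma~\ref{lem:jordan},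
\begin{align*}
[Q_v,\omega(P)]&=s\big([v,X_j]\,\omega(\partial_jP)+\omega(\partial_jP)\,[v,X_j]\big)\\
&=2s\,\omega\Big(\sum_{k\ge0}\beta_k\big(\hat X_{i_1}\cdots\hat X_{i_{2k}}[v,X_j],x\big)\,\partial_{i_1}\cdots\partial_{i_{2k}}\partial_jH(y)\Big).
\end{align*}
Since $[v,X_j]=-\hat X_jv$, the $k$-th term is $-\beta_k\big(T^{(2k+1)}_H(y)v,x\big)=\beta_k\big(v,T_H^{(2k+1)}(y)x\big)$. The term $k=0$ is $(v,[\nabla H(y),x])=-s(v,[\nabla H(y),\mu])=-s([\mu,v],\nabla H(y))=0$.
\end{proof}

The vanishing of the term $k=0$ is the Poisson commutativity recalled in the introduction; the first correction to it is the term $k=1$.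

\begin{corollary}\label{cor:obstruction}
Let $H\in\mathrm S(\mathfrak g)^{\mathfrak g}$ and $v\in\mathfrak h$. If all $\omega(H_{(i)})$ commute with $Q_v$, then $\sum_{k\ge1}\beta_k\big(v,T_H^{(2k+1)}(y)\mu\big)=0$ for all $y\in\mathfrak g$. In particular, the homogeneous component $H^{\mathrm{top}}$ of $H$ of highest degree satisfies
\begin{equation}\label{eq:obstruction}
\big(v,T_{H^{\mathrm{top}}}(y)\,\mu\big)=0\qquad\text{for all }y\in\mathfrak g .
\end{equation}
\end{corollary}

\begin{proof}
The hypothesis gives $[Q_v,\omega(P)]=0$ for every $s$. As $\omega$ is injective, $\sum_{k\geq1}\beta_k\big(v,T_H^{(2k+1)}(y)(y-s\mu)\big)=0$ for all $y$ and all $s\ne0$. For fixed $y$ this is an affine function of $s$, and its coefficient of $s$ gives the first identity. Let $d=\deg H$. The component of $H$ of degree $e$ contributes to the $k$-th term a polynomial of degree $e-2k-1$ in $y$, and $e-2k-1=d-3$ with $e\le d$, $k\ge1$ forces $e=d$, $k=1$. Since $\beta_1\neq0$, \eqref{eq:obstruction} follows.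
\end{proof}

Because only $H^{\mathrm{top}}$ enters \eqref{eq:obstruction}, adding terms of lower degree to $H$ cannot help; this is why non-homogeneous generators are no better than homogeneous ones. For $v\in\mathbb C\mu$ the condition is empty, as $T_H(y)$ is skew; in particular it is empty in rank one. The next example shows the condition at work.

\begin{example}\label{ex:powers}
Let $H=\phi(q)$ with $\phi(\xi)=\xi^m$, and $y_i=(y,X_i)$. Then
$$\partial_i\partial_j\partial_kH=8\phi'''(q)\,y_iy_jy_k+4\phi''(q)\,(\delta_{ij}y_k+\delta_{ik}y_j+\delta_{jk}y_i),$$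
and by Lemma~\ref{lem:psi}(a) the bracket contracts to $\hat X_i\hat X_i\hat y+\hat X_i\hat y\hat X_i+\hat y\hat X_j\hat X_j=\frac52\hat y$. So
\begin{equation}\label{eq:Tpower}
T_{q^m}(y)=8\phi'''(q)\,\hat y^3+10\phi''(q)\,\hat y:\qquad T_q=0,\quad T_{q^2}=20\hat y,\quad T_{q^3}=48\hat y^3+60q\hat y .
\end{equation}
The term $\hat y$ is invisible in \eqref{eq:obstruction}, because $(v,[y,\mu])=(y,[\mu,v])=0$. For $m=2$ we have $T^{(5)}=0$ and $\varphi(x)=\frac{20}{12}(v,[x+s\mu,x])=\frac{20}{12}s([v,\mu],x)=0$, so the symmetrized shifts of $q^2$ commute with all $Q_v$.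

The term $\hat y^3$ is visible as soon as $n\ge2$. Let $\alpha,\beta$ be adjacent simple roots, $\gamma=-\alpha-\beta\in\Phi$, $y=e_\alpha+e_\beta+e_\gamma$ and $\eta=(e_\alpha,[e_\beta,e_\gamma])\ne0$. In $(v,\hat y^3\mu)$ only the products of total weight zero survive, and these are the six orderings $(a,b,c)$ of $(\alpha,\beta,\gamma)$, each contributing
$$\big(v,[e_a,[e_b,[e_c,\mu]]]\big)=-a(v)\,c(\mu)\,(e_a,[e_b,e_c])=\mp\eta\,a(v)\,c(\mu),$$
with the upper sign for even permutations. Write $\langle a,c\rangle=a(v)c(\mu)-c(v)a(\mu)$, an alternating form. Pairing $(a,b,c)$ with $(c,b,a)$ we find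
$$(v,\hat y^3\mu)=-\eta\big(\langle\alpha,\gamma\rangle+\langle\beta,\alpha\rangle+\langle\gamma,\beta\rangle\big)=3\eta\,\langle\alpha,\beta\rangle,$$
which is $3\eta\beta(\mu)\neq0$ for $v$ with $\alpha(v)=1$, $\beta(v)=0$. For this $v$ and $m\ge3$ the polynomial $8\phi'''(q(y))\,(v,\hat y^3\mu)$ is a product of nonzero polynomials in $y$. So \eqref{eq:obstruction} fails, and the symmetrized shifts of $q^m$ do not all commute with $Q_v\in\mathcal A_\mu$.
\end{example}

The example suggests the general picture: the part of $T_H(y)$ in $\operatorname{ad}\mathfrak g$ is harmless, and the rest is the obstruction. In type $E_8$ this is exactly so.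

\section{Two properties of $E_8$}\label{sec:E8}

From now on $\mathfrak g$ is of type $E_8$. We recall that $N=248$, that there are $240$ roots, all of the same length, and that the basic invariants have degrees $2,8,12,14,18,20,24,30$; thus the invariants of degree less than $8$ are the polynomials in $q$. Let $\theta$ be the highest root. The simple roots can be numbered so that $\langle\theta,\alpha_i^\vee\rangle=\delta_{i8}$, and then $\alpha_1,\dots,\alpha_7$ are the simple roots of a subsystem of type $E_7$, which has $126$ roots. Let $\mathfrak e_7\subset\mathfrak g$ be the corresponding subalgebra, $\theta_7$ its highest root, and $e_i=e_{\alpha_i}$, $f_i=e_{-\alpha_i}$.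

\begin{lemma}\label{lem:grading}
Let $\mathfrak g_j$ be the $j$-eigenspace of $\operatorname{ad}\theta^\vee$. Then $\mathfrak g=\mathfrak g_{-2}\oplus\dots\oplus\mathfrak g_2$, where $\mathfrak g_{\pm2}=\mathbb Ce_{\pm\theta}$, $\mathfrak g_0=\mathfrak e_7\oplus\mathbb C\theta^\vee$, and $\mathfrak g_{\pm1}$ are irreducible $\mathfrak e_7$-modules of dimension $56$ with highest weight vectors $e_{\theta-\alpha_8}$ and $e_{-\alpha_8}$.
\end{lemma}

\begin{proof}
All roots have the same length, so $\langle\alpha,\theta^\vee\rangle\in\{0,\pm1\}$ for $\alpha\ne\pm\theta$, and $\langle\alpha_i,\theta^\vee\rangle=\delta_{i8}$. Thus $\langle\alpha,\theta^\vee\rangle$ is the coefficient of $\alpha_8$ in $\alpha$. The roots with coefficient $0$ are those of $E_7$, which gives $\mathfrak g_0$ and $2\dim\mathfrak g_1=240-126-2$. The space $\mathfrak g_{-1}$ is spanned by iterated brackets $[f_{i_1},[f_{i_2},\dots,f_{i_k}]]$ in which the index $8$ occurs once, and each of these is obtained from $f_8$ by applying elements of $\mathfrak e_7$.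 Since $[e_i,f_8]=0$ for $i\le7$, the module $\mathfrak g_{-1}$ is generated by a highest weight vector, so it is irreducible by complete reducibility. The Killing form makes $\mathfrak g_1$ its dual. Finally $\theta-\alpha_8$ is a root, being the reflection of $\theta$ in $\alpha_8$, it has degree $1$, and $\theta-\alpha_8+\alpha_i$ is not a root for $i\le7$ because $\theta$ minus a root is a nonnegative combination of simple roots.
\end{proof}

\subsection{Traces of fourth and sixth powers}

\begin{lemma}\label{lem:traces}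
For all $x\in\mathfrak g$, $\operatorname{tr}\hat x^4=k_4|x|^4$ and $\operatorname{tr}\hat x^6=k_6|x|^6$ with $k_4=\frac1{100}$, $k_6=\frac1{7200}$.
\end{lemma}

\begin{proof}
The traces are invariants of degrees $4$ and $6$, so they are multiples of $q^2$ and $q^3$. At $x=\theta^\vee$ the nonzero eigenvalues of $\hat x$ are $\pm2$, once each, and $\pm1$, $56$ times each. The traces of the second, fourth and sixth powers are $8+112=120$, $32+112=144$ and $128+112=240$. Hence $k_4=144/120^2$ and $k_6=240/120^3$.
\end{proof}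

We use the lemma in polarized form. The \emph{symmetrized trace} of $a_1,\dots,a_r\in\mathfrak g$ is the average of $\operatorname{tr}(\hat a_{\sigma(1)}\cdots\hat a_{\sigma(r)})$ over $\sigma\in\mathfrak S_r$. Two symmetric multilinear forms that agree on the diagonal are equal, so the symmetrized trace of four elements is
\begin{equation}\label{eq:pol4}
\tfrac{k_4}3\big((a_1,a_2)(a_3,a_4)+(a_1,a_3)(a_2,a_4)+(a_1,a_4)(a_2,a_3)\big),
\end{equation}
and that of six elements is $\frac{k_6}{15}$ times the sum, over the $15$ partitions of $\{1,\dots,6\}$ into three pairs, of the product of the three pairings.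

\subsection{The exterior square}

\begin{proposition}\label{prop:wedge}
The kernel $\Lambda^2_0\mathfrak g$ of the bracket $\Lambda^2\mathfrak g\to\mathfrak g$, $a\wedge b\mapsto[a,b]$, is an irreducible $\mathfrak g$-module.
\end{proposition}

This is standard; we include a proof. Let $V_\lambda$ denote the irreducible module of highest weight $\lambda$. By the theorem of Parthasarathy, Ranga Rao and Varadarajan \cite{PRV}, the multiplicity of $V_\nu$ in $V_\lambda\otimes V_{\lambda'}$ is the dimension of the space of vectors $x\in V_{\lambda'}$ of weight $\nu-\lambda$ with $e_i^{\langle\lambda,\alpha_i^\vee\rangle+1}x=0$ for all $i$.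

\begin{proof}
Take $\lambda=\lambda'=\theta$, so $V_\theta=\mathfrak g$ and the conditions are $\hat e_ix=0$ for $i\le7$ and $\hat e_8^2x=0$. By Lemma~\ref{lem:grading}, $\mathfrak g$ is a sum of six irreducible $\mathfrak e_7$-modules, so the vectors killed by $e_1,\dots,e_7$ are spanned by
$$e_\theta,\quad e_{\theta-\alpha_8},\quad e_{\theta_7},\quad\theta^\vee,\quad e_{-\alpha_8},\quad e_{-\theta},$$
whose weights are distinct. The vector $e_{-\alpha_8}$ is excluded since $\hat e_8^2e_{-\alpha_8}\ne0$. So every irreducible constituent of $\mathfrak g\otimes\mathfrak g$ is one of $V_{2\theta}$, $V_{2\theta-\alpha_8}$, $V_{\theta+\theta_7}$, $V_\theta$, $V_0$, with multiplicity at most one; each constituent therefore lies either in $\mathrm S^2\mathfrak g$ or in $\Lambda^2\mathfrak g$.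

We have $V_0=\mathbb C\,X_i\otimes X_i\subset\mathrm S^2\mathfrak g$, and $V_{2\theta}\subset\mathrm S^2\mathfrak g$ with highest weight vector $e_\theta\otimes e_\theta$. The bracket is surjective, so $V_\theta\subset\Lambda^2\mathfrak g$. The vector $e_\theta\wedge e_{\theta-\alpha_8}$ is killed by $e_1,\dots,e_7$, and by $e_8$ because $[e_8,e_{\theta-\alpha_8}]\in\mathbb Ce_\theta$; so $V_{2\theta-\alpha_8}\subset\Lambda^2\mathfrak g$.

Suppose that $V_{\theta+\theta_7}\subset\Lambda^2\mathfrak g$. Then $\mathrm S^2\mathfrak g=V_0\oplus V_{2\theta}$ with $V_0=\mathbb C\,\mathrm{Id}$, and by Schur's lemma the equivariant map $\Psi$ acts by a scalar on each summand. Hence $\Psi(y\otimes y)$ is a linear combination of $y\otimes y$ and $\mathrm{Id}$, so it acts by a single scalar on all vectors orthogonal to $y$. But $\Psi(y\otimes y)=\hat y^2$ by Lemma~\ref{lem:psi}(c), and for $y=\theta^\vee$ this operator is $4$ on $\mathfrak g_2$ and $1$ on $\mathfrak g_1$, both orthogonal to $\theta^\vee$. This contradiction shows that $\Lambda^2\mathfrak g=V_\theta\oplus V_{2\theta-\alpha_8}$,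 and the kernel of the bracket is $V_{2\theta-\alpha_8}$.
\end{proof}

\section{The condition $T_H\in\operatorname{ad}\mathfrak g$ and a scalar test for it}\label{sec:first}

In this section and the next, $H$ is a homogeneous invariant of degree $d$, all derivatives of $H$ are taken at $y$, $H_{kl}=\partial_k\partial_lH$, $H_{ijk}=\partial_i\partial_j\partial_kH$, and
$$L=|y|^2\Delta H,\qquad T_H(y)=H_{ijk}\hat X_i\hat X_j\hat X_k .$$
Condition \eqref{eq:obstruction} concerns one matrix entry of $T_H(y)$, but it holds for all $y$, and equivariance spreads it over a whole $G$-orbit of entries.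

\begin{lemma}\label{lem:inad}
Let $v\in\mathfrak h\setminus\mathbb C\mu$. If $(v,T_H(y)\mu)=0$ for all $y\in\mathfrak g$, then $T_H(y)\in\operatorname{ad}\mathfrak g$ for all $y\in\mathfrak g$.
\end{lemma}

\begin{proof}
Fix $y$. Since $T_H(y)$ is skew, $\ell(a\wedge b)=(a,T_H(y)b)$ is a linear functional on $\Lambda^2\mathfrak g$. For $g\in G$ we have $\ell(gv\wedge g\mu)=(v,g^{-1}T_H(y)g\mu)=(v,T_H(g^{-1}y)\mu)=0$. The vector $v\wedge\mu$ is nonzero and lies in $\Lambda^2_0\mathfrak g$ because $[v,\mu]=0$, so by Proposition~\ref{prop:wedge} its $G$-orbit spans $\Lambda^2_0\mathfrak g$. Hence $\ell$ factors through the bracket: there is $w\in\mathfrak g$ with $\ell(a\wedge b)=-(w,[a,b])=(a,[w,b])$. This says $T_H(y)=\hat w$.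
\end{proof}

The condition $T_H(y)\in\operatorname{ad}\mathfrak g$ is a large linear system for the third derivatives of $H$, and we have no usable formula for the invariants of $E_8$. We extract from it one scalar equation by pairing $T_H(y)$ with a skew operator built from $y$. Pairing with $\hat y$ sees only the projection of $T_H(y)$ to $\operatorname{ad}\mathfrak g$ for the trace form, so it cannot test the condition. The next candidate is $\hat y^3$, and we put
$$A=\operatorname{tr}\big(\hat y^3T_H(y)\big)=H_{ijk}\operatorname{tr}(\hat y\hat y\hat y\hat X_i\hat X_j\hat X_k).$$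

\begin{example}\label{ex:test}
By \eqref{eq:Tpower}, $T_{q^3}(y)\in\operatorname{ad}\mathfrak g$ means $\hat y^3=\hat w$ for some $w\in\mathfrak g$. The quartic trace then determines $w$: by \eqref{eq:pol4}, $(c,w)=\operatorname{tr}(\hat c\hat y^3)=k_4|y|^2(c,y)$ for all $c$, so $w=k_4|y|^2y$. Pairing with $\hat y^3$ gives $k_6|y|^6=\operatorname{tr}(\hat y^3\hat w)=k_4^2|y|^6$. So for $H=q^3$ the test reads $k_6=k_4^2$, and it fails: $\frac1{7200}\ne\frac1{10000}$.
\end{example}

For general $H$ the first half of this argument is equally short.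

\begin{proposition}\label{prop:first}
If $T_H(y)\in\operatorname{ad}\mathfrak g$ for all $y$, then $A=k_4^2(d-2)L=\dfrac{d-2}{10000}\,L$.
\end{proposition}

\begin{proof}
Write $T_H(y)=\hat w$. For $c\in\mathfrak g$, $(c,w)=H_{ijk}\operatorname{tr}(\hat c\hat X_i\hat X_j\hat X_k)$. In any ordering of the four factors, $\hat c$ can be moved to the front by cyclicity, and $H_{ijk}$ is symmetric; so we may replace the trace by the symmetrized trace. Each of the three terms in \eqref{eq:pol4} contracts to $D^3H(c,X_j,X_j)=D(\Delta H)(c)$. Hence $w=k_4\nabla\Delta H$. For the same reason $\operatorname{tr}(\hat y^3\hat w)$ is a symmetrized trace, equal to $k_4|y|^2(y,w)$, and $(y,\nabla\Delta H)=(d-2)\Delta H$ by Euler's identity.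
\end{proof}

\section{The unconditional value of $A$}\label{sec:second}

\begin{proposition}\label{prop:second}
For every homogeneous invariant $H$ of degree $d$,
$$A=\frac{d-6}{12000}\,L+\frac{d(d+29)(d+46)}{18000}\,H .$$
\end{proposition}

The difficulty is that $A$ is not a symmetrized trace: a word with three letters $\hat y$ and three letters $\hat X$ can be arranged on a circle in four ways. Put
\begin{gather*}
B=H_{ijk}\operatorname{tr}(\hat y\hat y\hat X_i\hat y\hat X_j\hat X_k),\qquad B'=H_{ijk}\operatorname{tr}(\hat y\hat y\hat X_i\hat X_j\hat y\hat X_k),\\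
C=H_{ijk}\operatorname{tr}(\hat y\hat X_i\hat y\hat X_j\hat y\hat X_k).
\end{gather*}
Reversing the word in $B$ by \eqref{eq:reverse} and rotating it gives the word in $B'$, so $B=B'$. A weighted mean of $A,B,C$ is known from $k_6$. The differences $A-B$ and $B'-C$ contain a commutator $[y,X_i]$ contracted with $H_{ijk}$; identity \eqref{eq:inv3} converts them into second derivatives of $H$ contracted with traces involving $\Psi$, and these are reduced to quartic traces.

\subsection{The mean}

The $20$ words with three letters $y$ and three letters $X$ fall into the cyclic classes of $yyyXXX$, $yyXyXX$, $yyXXyX$, $yXyXyX$, of sizes $6,6,6,2$. So the symmetrized trace of $y,y,y,X_i,X_j,X_k$ contracted with $H_{ijk}$ is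
$$A^{\mathrm{sym}}=\tfrac1{20}(6A+6B+6B'+2C)=\tfrac1{10}(3A+6B+C),$$
and since $10A-(3A+6B+C)=7(A-B)+(B-C)$,
\begin{equation}\label{eq:Asplit}
A=A^{\mathrm{sym}}+\tfrac1{10}\big(7(A-B)+(B-C)\big).
\end{equation}
Among the $15$ partitions of $y,y,y,X_i,X_j,X_k$ into pairs, $9$ have one pair of each type $yy$, $yX$, $XX$, and $6$ have three pairs $yX$. They contract to $|y|^2D^3H(y,X_j,X_j)=(d-2)L$ and $D^3H(y,y,y)=d(d-1)(d-2)H$. Hence
\begin{equation}\label{eq:Asym}
A^{\mathrm{sym}}=\tfrac{k_6}{15}(d-2)\big(9L+6d(d-1)H\big)=\tfrac{d-2}{36000}\big(3L+2d(d-1)H\big).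
\end{equation}

\subsection{Removing the commutator with $y$}

\begin{lemma}\label{lem:remove}
We have
\begin{gather}
H_{kl}\,\big([y,X_k],[y,X_l]\big)=-dH,\label{eq:dH}\\
H_{ijk}\,[y,X_i]\otimes X_j\otimes X_k=-H_{kl}\big(X_m\otimes[X_l,X_m]\otimes X_k+X_m\otimes X_k\otimes[X_l,X_m]\big),\label{eq:tensor}\\
\hat X_m[\hat X_l,\hat X_m]=-\tfrac12\hat X_l,\qquad\hat X_m\hat X_k[\hat X_l,\hat X_m]=\Psi(\hat X_k\hat X_l)-\tfrac12\hat X_k\hat X_l .\label{eq:ops}
\end{gather}
\end{lemma}

\begin{proof}
Expand $[y,X_i]=X_m\,([X_m,y],X_i)$, using $(X_m,[y,X_i])=([X_m,y],X_i)$. Then the left side of \eqref{eq:dH} is $D^2H([X_m,y],[X_m,y])$, which by \eqref{eq:inv2} and Lemma~\ref{lem:psi}(a) equals $-DH([X_m,[X_m,y]])=-DH(y)(y)=-dH$. The left side of \eqref{eq:tensor} is $X_m\otimes X_j\otimes X_k\;D^3H([X_m,y],X_j,X_k)$, and by \eqref{eq:inv3}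
$$D^3H([X_m,y],X_j,X_k)=-([X_m,X_j],X_l)H_{lk}-([X_m,X_k],X_l)H_{jl}.$$
Since $X_j\,([X_m,X_j],X_l)=X_j\,([X_l,X_m],X_j)=[X_l,X_m]$, and the same holds with $k$ in place of $j$, we obtain \eqref{eq:tensor} after renaming $j$ as $k$ in the second term. Finally $\hat X_m[\hat X_l,\hat X_m]=\Psi(\hat X_l)-\hat X_l$ and $\hat X_m\hat X_k[\hat X_l,\hat X_m]=\Psi(\hat X_k\hat X_l)-\Psi(\hat X_k)\hat X_l$; apply Lemma~\ref{lem:psi}(a).
\end{proof}

\subsection{Quartic traces}

To use \eqref{eq:ops} we need $\Psi$ on products of two operators $\hat a\hat b$. On the commutator it is known from Lemma~\ref{lem:psi}(a); on the anticommutator it is determined by $k_4$.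

\begin{lemma}\label{lem:quartic}
For $x,y,a,b\in\mathfrak g$,
\begin{align}
\operatorname{tr}(\hat y\hat y\hat x\hat x)&=\tfrac16(x,\hat y^2x)+\tfrac{k_4}3\big(|x|^2|y|^2+2(x,y)^2\big),\label{eq:yyxx}\\
\operatorname{tr}(\hat y\hat x\hat y\hat x)&=\operatorname{tr}(\hat y\hat y\hat x\hat x)-\tfrac12(x,\hat y^2x),\label{eq:yxyx}\\
\Psi(\hat y^2)&=\tfrac16\hat y^2+\tfrac{2k_4}3\,y\otimes y+\tfrac{k_4}3|y|^2\,\mathrm{Id},\label{eq:psiyy}\\
\Psi\big(\tfrac12(\hat a\hat b+\hat b\hat a)\big)&=\tfrac1{12}(\hat a\hat b+\hat b\hat a)+\tfrac{k_4}3(a\otimes b+b\otimes a)+\tfrac{k_4}3(a,b)\,\mathrm{Id}.\label{eq:psiab}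
\end{align}
\end{lemma}

\begin{proof}
Let $c=[y,x]$. By cyclicity and \eqref{eq:cubic},
$$\operatorname{tr}(\hat y\hat y\hat x\hat x)-\operatorname{tr}(\hat y\hat x\hat y\hat x)=\operatorname{tr}(\hat y\hat c\hat x)=\operatorname{tr}(\hat x\hat y\hat c)=\tfrac12([x,y],c)=-\tfrac12|c|^2=\tfrac12(x,\hat y^2x),$$
which is \eqref{eq:yxyx}. Of the six words in $y,y,x,x$, four are rotations of $yyxx$ and two of $yxyx$. So the symmetrized trace is $\frac16\big(4\operatorname{tr}(\hat y\hat y\hat x\hat x)+2\operatorname{tr}(\hat y\hat x\hat y\hat x)\big)=\operatorname{tr}(\hat y\hat y\hat x\hat x)-\frac16(x,\hat y^2x)$, and \eqref{eq:pol4} gives \eqref{eq:yyxx}. By Lemma~\ref{lem:psi}(b),(c),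
$$(x,\Psi(\hat y^2)x)=\operatorname{tr}\big(\Psi(\hat y^2)(x\otimes x)\big)=\operatorname{tr}\big(\hat y^2\Psi(x\otimes x)\big)=\operatorname{tr}(\hat y\hat y\hat x\hat x).$$
Both sides of \eqref{eq:psiyy} are symmetric operators, and by \eqref{eq:yyxx} they have the same quadratic form. Polarizing \eqref{eq:psiyy} in $y$ gives \eqref{eq:psiab}.
\end{proof}

Put $R=H_{kl}\operatorname{tr}(\hat y\hat y\hat X_k\hat X_l)$ and $R'=H_{kl}\operatorname{tr}(\hat y\hat X_k\hat y\hat X_l)$. The symmetric tensor $H_{kl}X_k\otimes X_l$ is a sum of tensors $x\otimes x$, so \eqref{eq:yyxx} and \eqref{eq:yxyx} apply term by term. By \eqref{eq:dH}, $H_{kl}(X_k,\hat y^2X_l)=dH$; also $H_{kl}(X_k,X_l)=\Delta H$ and $H_{kl}(X_k,y)(X_l,y)=d(d-1)H$. Hence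
\begin{equation}\label{eq:R}
R=\tfrac d6H+\tfrac{k_4}3\big(L+2d(d-1)H\big),\qquad R'=R-\tfrac d2H .
\end{equation}

\subsection{The difference $A-B$}

By \eqref{eq:tensor} and \eqref{eq:ops},
\begin{align*}
A-B&=H_{ijk}\operatorname{tr}\big(\hat y\hat y[\hat y,\hat X_i]\hat X_j\hat X_k\big)\\
&=-H_{kl}\operatorname{tr}\big(\hat y\hat y\,\hat X_m[\hat X_l,\hat X_m]\,\hat X_k\big)-H_{kl}\operatorname{tr}\big(\hat y\hat y\,\hat X_m\hat X_k[\hat X_l,\hat X_m]\big)\\
&=\tfrac12R-H_{kl}\operatorname{tr}\big(\hat y^2\Psi(\hat X_k\hat X_l)\big)+\tfrac12R=R-H_{kl}\operatorname{tr}\big(\Psi(\hat y^2)\hat X_k\hat X_l\big).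
\end{align*}
Insert \eqref{eq:psiyy}. Its three terms contribute $\frac16R$, then $\frac{2k_4}3H_{kl}(y,\hat X_k\hat X_ly)=-\frac{2k_4}3H_{kl}([X_k,y],[X_l,y])=\frac{2k_4}3dH$ by \eqref{eq:dH}, and $\frac{k_4}3L$. Thus
\begin{equation}\label{eq:AB}
A-B=\tfrac56R-\tfrac{2k_4}3dH-\tfrac{k_4}3L .
\end{equation}

\subsection{The difference $B-C$}

By \eqref{eq:tensor},
\begin{align*}
B'-C&=H_{ijk}\operatorname{tr}\big(\hat y[\hat y,\hat X_i]\hat X_j\hat y\hat X_k\big)\\
&=-H_{kl}\operatorname{tr}\big(\hat y\,\hat X_m[\hat X_l,\hat X_m]\,\hat y\hat X_k\big)-H_{kl}\operatorname{tr}\big(\hat y\hat X_m\hat X_k\hat y[\hat X_l,\hat X_m]\big).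
\end{align*}
The first term is $\frac12R'$ by \eqref{eq:ops}. In the second, expand the commutator and rotate:
\begin{align*}
\operatorname{tr}\big(\hat y\hat X_m\hat X_k\hat y[\hat X_l,\hat X_m]\big)&=\operatorname{tr}\big(\hat X_m\hat y\hat X_m\,\hat X_k\hat y\hat X_l\big)-\operatorname{tr}\big(\hat X_m\hat X_k\hat y\hat X_m\,\hat X_l\hat y\big)\\
&=\tfrac12\operatorname{tr}(\hat y\hat X_k\hat y\hat X_l)-\operatorname{tr}\big(\Psi(\hat X_k\hat y)\hat X_l\hat y\big).
\end{align*}
The two terms $\frac12R'$ cancel, and $B-C=B'-C=H_{kl}\operatorname{tr}\big(\Psi(\hat X_k\hat y)\hat X_l\hat y\big)$. Write $\hat X_k\hat y=\frac12[\hat X_k,\hat y]+\frac12(\hat X_k\hat y+\hat y\hat X_k)$. By Lemma~\ref{lem:psi}(a) and \eqref{eq:psiab},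
$$\Psi(\hat X_k\hat y)=\tfrac14[\hat X_k,\hat y]+\tfrac1{12}(\hat X_k\hat y+\hat y\hat X_k)+\tfrac{k_4}3X_k\otimes y+\tfrac{k_4}3\,y\otimes X_k+\tfrac{k_4}3(X_k,y)\,\mathrm{Id}.$$
We multiply each term by $\hat X_l\hat y$, take the trace and contract with $H_{kl}$.
\begin{itemize}
\item First term: by \eqref{eq:cubic} and \eqref{eq:dH}, $\frac18H_{kl}([X_l,y],[X_k,y])=-\frac d8H$.
\item Second term: $\frac1{12}H_{kl}\big(\operatorname{tr}(\hat X_k\hat y\hat X_l\hat y)+\operatorname{tr}(\hat y\hat X_k\hat X_l\hat y)\big)=\frac1{12}(R'+R)$.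
\item Third term: $(y,[X_l,[y,X_k]])=([X_l,y],[X_k,y])$, which gives $-\frac{k_4}3dH$.
\item Fourth term: $(X_k,[X_l,[y,y]])=0$.
\item Fifth term: $\frac{k_4}3H_{kl}(X_k,y)(X_l,y)=\frac{k_4}3d(d-1)H$.
\end{itemize}
With $R+R'=2R-\frac d2H$ we obtain
\begin{equation}\label{eq:BC}
B-C=\tfrac16R-\tfrac d8H-\tfrac d{24}H-\tfrac{k_4}3dH+\tfrac{k_4}3d(d-1)H .
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:second}]
Put $k_4=\frac1{100}$ in \eqref{eq:R}, \eqref{eq:AB} and \eqref{eq:BC}:
\begin{align*}
R&=\tfrac1{300}L+\tfrac1{150}d(d-1)H+\tfrac16dH,\\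
A-B&=\big(\tfrac1{360}-\tfrac1{300}\big)L+\tfrac1{180}d(d-1)H+\big(\tfrac5{36}-\tfrac1{150}\big)dH\\
&=-\tfrac1{1800}L+\tfrac5{900}d(d-1)H+\tfrac{119}{900}dH,\\
B-C&=\tfrac1{1800}L+\big(\tfrac1{900}+\tfrac1{300}\big)d(d-1)H+\big(\tfrac1{36}-\tfrac18-\tfrac1{24}-\tfrac1{300}\big)dH\\
&=\tfrac1{1800}L+\tfrac4{900}d(d-1)H-\tfrac{128}{900}dH .
\end{align*}
Therefore $\frac1{10}\big(7(A-B)+(B-C)\big)=-\frac1{3000}L+\frac{39d(d-1)+705d}{9000}H$. Adding \eqref{eq:Asym} as in \eqref{eq:Asplit}, the coefficient of $L$ in $A$ is $\frac{d-2}{12000}-\frac4{12000}$, and that of $H$ is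
$$\frac{d\big((d-1)(d-2)+78(d-1)+1410\big)}{18000}=\frac{d(d^2+75d+1334)}{18000}=\frac{d(d+29)(d+46)}{18000}.\qedhere$$
\end{proof}

\begin{corollary}\label{cor:eigen}
If $H$ is a homogeneous invariant of degree $d$ with $T_H(y)\in\operatorname{ad}\mathfrak g$ for all $y$, then
\begin{equation}\label{eq:eigen}
3(d+18)\,q\Delta H=10\,d(d+29)(d+46)\,H .
\end{equation}
\end{corollary}

\begin{proof}
Equate the values of $A$ in Propositions~\ref{prop:first} and~\ref{prop:second}. Since $\frac{d-2}{10000}-\frac{d-6}{12000}=\frac{6(d-2)-5(d-6)}{60000}=\frac{d+18}{60000}$, multiplication by $180000$ gives \eqref{eq:eigen}.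
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

Equation \eqref{eq:eigen} no longer involves the Lie bracket: it says that $H$ is an eigenvector of $q\Delta$ on polynomials of degree $d$ in $248$ variables, with an eigenvalue that grows like $\frac{10}3d^2$. The largest eigenvalue available grows only like $d^2$.

\begin{lemma}\label{lem:degree}
If a nonzero homogeneous invariant $H$ of degree $d$ satisfies \eqref{eq:eigen}, then $d\in\{0,2,4\}$.
\end{lemma}

\begin{proof}
Let $F$ be a harmonic polynomial ($\Delta F=0$), homogeneous of degree $e$. From $\partial_iq^j=2jq^{j-1}y_i$ we get $\Delta q^j=2j(2j+N-2)q^{j-1}$ and $2\,\partial_iq^j\,\partial_iF=4je\,q^{j-1}F$, so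
\begin{equation}\label{eq:laplace}
\Delta(q^jF)=2j(2j+2e+N-2)\,q^{j-1}F .
\end{equation}
The space $\mathcal P_d$ of homogeneous polynomials of degree $d$ is spanned by the products $q^jF$ with $F$ harmonic of degree $d-2j$. Indeed, if this holds for $\mathcal P_{d-2}$, then by \eqref{eq:laplace} the map $f\mapsto\Delta(qf)$ of $\mathcal P_{d-2}$ to itself is surjective; so for $P\in\mathcal P_d$ there is $f$ with $\Delta(qf)=\Delta P$, and $P=(P-qf)+qf$ with $P-qf$ harmonic. Hence $q\Delta$ is diagonalizable on $\mathcal P_d$, with eigenvalues among $\lambda_j=2j(2d+246-2j)$, $0\le2j\le d$. The function $\xi\mapsto\xi(2d+246-\xi)$ increases on $[0,d]$, so $\lambda_j\le d(d+246)$.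

Let $d>0$. By \eqref{eq:eigen}, $\frac{10d(d+29)(d+46)}{3(d+18)}$ is an eigenvalue, so $10(d+29)(d+46)\le3(d+18)(d+246)$, that is,
$$10d^2+750d+13340\le3d^2+792d+13284,\qquad\text{or}\qquad7(d-2)(d-4)\le0 .$$
Thus $2\le d\le4$, and $E_8$ has no invariant of degree $3$.
\end{proof}

\begin{remark}
The powers of $q$ check Proposition~\ref{prop:second}. For $H=q,q^2,q^3$ formula \eqref{eq:laplace} gives $L=496H,\ 1000H,\ 1512H$, and the proposition gives $A/H=-\frac{62}{375}+\frac{62}{375}=0$, $-\frac16+\frac{11}{30}=\frac15$ and $0+\frac{91}{150}$. Directly from \eqref{eq:Tpower}, $A/H=0$, $20k_4=\frac15$ and $48k_6+60k_4=\frac{91}{150}$. The bound $d(d+246)$ is attained at $q^{d/2}$, and the roots $d=2,4$ of $7(d-2)(d-4)$ correspond to the solutions $q$ and $q^2$ of \eqref{eq:eigen}.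
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:Q}]
Let $H\ne0$ be as in the theorem, of degree $d$, and choose $v\in\mathfrak h\setminus\mathbb C\mu$. The top component $H^{\mathrm{top}}$ is a nonzero homogeneous invariant. It satisfies \eqref{eq:obstruction} by Corollary~\ref{cor:obstruction}, hence $T_{H^{\mathrm{top}}}(y)\in\operatorname{ad}\mathfrak g$ by Lemma~\ref{lem:inad}, hence \eqref{eq:eigen} by Corollary~\ref{cor:eigen}. By Lemma~\ref{lem:degree}, $d\le4$, and the invariants of degree at most $4$ are $\langle1,q,q^2\rangle$.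
\end{proof}

\begin{lemma}\label{lem:small}
The $\omega$-images of all $\mu$-shifts of elements of $\langle1,q,q^2\rangle$ lie in $\mathbb C[\mathcal C,\mu]$.
\end{lemma}

\begin{proof}
Shifts depend linearly on the polynomial. From $q(x+s\mu)=q+2\mu s+|\mu|^2s^2$, where $\mu$ stands for the linear function $(\mu,x)$, the shifts of $q$ are $q$, $2\mu$, $|\mu|^2$, and those of $q^2$ are
$$q^2,\qquad4\mu q,\qquad4\mu^2+2|\mu|^2q,\qquad4|\mu|^2\mu,\qquad|\mu|^4 .$$
We have $\omega(q)=\mathcal C$, $\omega(\mu)=\mu$, $\omega(\mu^2)=\mu^2$, and $\omega(\mu q)=\mathcal C\mu-\frac16\mu$ by \eqref{eq:muq}. The space $\mathrm Z(\mathfrak g)\cap\mathrm U_{\le4}$ is the $\omega$-image of $\langle1,q,q^2\rangle$; it is three-dimensional and contains the linearly independent elements $1,\mathcal C,\mathcal C^2$. So $\omega(q^2)\in\langle1,\mathcal C,\mathcal C^2\rangle$.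
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If all $\omega(H_{(i)})$ lie in the commutative algebra $\mathcal A_\mu$, they commute with the elements $Q_v\in\mathcal A_\mu$ (Proposition~\ref{prop:low}), and Theorem~\ref{thm:Q} gives $H\in\langle1,q,q^2\rangle$. Conversely, $\mathcal C$ and $\mu\in\mathfrak h$ lie in $\mathcal A_\mu$ by Proposition~\ref{prop:low}, and Lemma~\ref{lem:small} gives the other inclusion. Generators $H_1,\dots,H_8$ as in the Conjecture would all lie in $\mathbb C[q]$, so they could not generate a polynomial ring in $8$ variables.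
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(1) Suppose that the $\omega$-images of the shifts of the elements of $\mathcal F$ generate $\mathcal A_\mu$. Then $\mathcal F\subset\langle1,q,q^2\rangle$ by Theorem~\ref{thm:main}, and $\mathcal A_\mu\subset\mathbb C[\mathcal C,\mu]$ by Lemma~\ref{lem:small}. The algebra $\mathbb C[\mathcal C,\mu]$ is a commutative domain of transcendence degree at most $2$, while $\mathcal A_\mu$ contains the polynomial ring $\mathrm U(\mathfrak h)$ in $8$ variables, a contradiction.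

An operator $\mathcal D$ as in the statement acts on each polynomial by a finite sum. It commutes with translations, so $\mathcal D(H_{(i)})=(\mathcal DH)_{(i)}$ for all $i$, and it commutes with the action of $\mathfrak g$, so $\mathcal DH$ is invariant when $H$ is. Thus the $\omega\circ\mathcal D$-images of the shifts of $\mathcal F$ are the $\omega$-images of the shifts of $\mathcal D\mathcal F\subset\mathrm S(\mathfrak g)^{\mathfrak g}$, and the first statement applies.

(2) Suppose that the $\omega$-images of the shifts of $H_1,\dots,H_8$ commute pairwise, and apply Lemma~\ref{lem:lowshifts} to these generators; this is where homogeneity is used. The shifts include a basis of $\mathfrak h$, and their linear combinations include all $f_v$. So each $\omega((H_j)_{(i)})$ commutes with $\mathrm U(\mathfrak h)$ and with $\omega(f_v)=\frac12Q_v+\omega(s_v)$, hence with $Q_v$. Theorem~\ref{thm:Q} gives $H_j\in\mathbb C[q]$ for all $j$, which is impossible for eight algebraically independent elements.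
\end{proof}

\begin{thebibliography}{9}

\bibitem{PRV}
Parthasarathy, Ranga Rao and Varadarajan, \emph{Ann. of Math.} \textbf{85} (1967).

\bibitem{talk}
\emph{Vinberg's Problem For Classical Lie Algebras},
\texttt{http://talus.maths.usyd.edu.au/u/alexm/talks/vinberg.pdf}.

\end{thebibliography}
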